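\title{The heat flow conjecture for characteristic polynomials of elliptic random matrices}

\begin{abstract}
Elliptic Gaussian matrices of variance $s$ form a family $Z^N_{s,\tau}$, $|\tau-s|\le s$, that interpolates between GUE and Ginibre matrices. We prove that the operator $\exp\{\frac{\tau-\tau_0}{2N}\partial_z^2\}$, applied to the characteristic polynomial of one sample of $X_0^N+Z^N_{s,\tau_0}$, produces a polynomial whose roots have, almost surely, the limiting eigenvalue distribution of $X_0^N+Z^N_{s,\tau}$. This holds for all $\tau_0,\tau$ in the closed disc, and the limit is the Brown measure of the free model also on the boundary. The logarithmic potential of the evolved polynomial is plurisubharmonic in $(\tau,z)$; a second moment identity bounds it above by the potential $U$ of the Brown measure; and $U$ is harmonic along a family of complex lines that fills the parameter space, so that equality at $\tau=\tau_0$ propagates by the maximum principle.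
\end{abstract}

\section{Introduction}

\subsection{Elliptic matrices and the heat operator}

Write $\operatorname{tr}=\frac1N\operatorname{Tr}$ for the normalized trace on $M_N(\mathbb C)$. A GUE matrix is a Hermitian $N\times N$ matrix $X$ with centered, jointly Gaussian entries and $\mathbb E X_{ij}X_{kl}=\frac1N\delta_{il}\delta_{jk}$, so that $\mathbb E\operatorname{tr}X^2=1$. An \emph{elliptic random matrix} is
\[
Z^N=e^{i\theta}(aX^N+ibY^N),\qquad a,b\ge0,\quad\theta\in\mathbb R,
\]
with $X^N,Y^N$ independent GUE matrices. Its parameters are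
\[
s=\mathbb E\operatorname{tr}(Z^{N*}Z^N)=a^2+b^2,\qquad \tau=s-\mathbb E\operatorname{tr}\big((Z^N)^2\big)=s-e^{2i\theta}(a^2-b^2).
\]
They determine the law of $Z^N$ (see \eqref{eq:cov} below), they satisfy $|\tau-s|\le s$, and we write $Z^N_{s,\tau}$. The number $s$ is the size of the noise, and $s-\tau$ measures how far it is from being rotation invariant. At the center $\tau=s$ we have $a=b$ and $Z^N$ is a multiple of a Ginibre matrix. On the boundary $|\tau-s|=s$ one of $a,b$ vanishes and $Z^N$ is a complex multiple of a GUE matrix; for $s=1$, $\tau=0$ it is GUE.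

For a polynomial $P$ of degree $N$ let $\mu(P)=\frac1N\sum_j\delta_{z_j}$ be its \emph{root measure}, roots counted with multiplicity; for a matrix $M$ let $\mu(M)$ be the root measure of $\det(z-M)$. On polynomials, $\exp\{c\,\partial_z^2\}$ is the terminating series $\sum_{k\ge0}\frac{c^k}{k!}\partial_z^{2k}$; it preserves the degree and the leading coefficient. Matrices $A_N$ converge \emph{in $*$-distribution} to an element $x_0$ of a tracial von Neumann algebra $(\mathcal A,\varphi)$, $\varphi$ a faithful normal tracial state, if $\operatorname{tr}w(A_N,A_N^*)\to\varphi(w(x_0,x_0^*))$ for every word $w$ in two letters.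

\subsection{The question}\label{sec:question}

Fix $s>0$ and $\tau_0,\tau\in\mathbb C$ with $|\tau_0-s|\le s$ and $|\tau-s|\le s$. Let $X_0^N$ be random matrices with finite expected $*$-moments, independent of $Z^N_{s,\tau_0}$ and of $Z^N_{s,\tau}$, that converge almost surely in $*$-distribution to $x_0$. Put
\begin{equation}\label{eq:q}
p_{s,\tau_0}(z)=\det\big(z-X_0^N-Z^N_{s,\tau_0}\big),\qquad q_{s,\tau_0,\tau}=\exp\Big\{\frac{\tau-\tau_0}{2N}\,\partial_z^2\Big\}\,p_{s,\tau_0}.
\end{equation}
Conjecture 2.3 of \cite{heat} asserts that \emph{$\mu(q_{s,\tau_0,\tau})$ converges weakly, almost surely, to the limiting eigenvalue distribution of $X_0^N+Z^N_{s,\tau}$.}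

Two exact computations suggest this. First, for a deterministic matrix $A$,
\begin{equation}\label{eq:mean}
\mathbb E\det\big(z-A-Z^N_{s,\tau}\big)=\exp\Big\{-\frac{s-\tau}{2N}\,\partial_z^2\Big\}\det(z-A)
\end{equation}
(Section \ref{sec:second}), so the operator in \eqref{eq:q} maps $\mathbb Ep_{s,\tau_0}$ to $\mathbb Ep_{s,\tau}$. Second, $\exp\{\frac c{2N}\partial_z^2\}$ fixes the coefficient of $z^{N-1}$ of a monic polynomial and adds $\frac c2(N-1)$ to that of $z^{N-2}$, so it changes $\frac1N\sum z_j^2$ by $-c(1-\frac1N)$. With $c=\tau-\tau_0$ this is, up to $O(1/N)$, the change of $\mathbb E\operatorname{tr}Z^2=s-\tau$ between the two models.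

Neither computation sees $s$, and the averaged polynomial can have the wrong roots. Take $X_0^N=0$, $\tau_0=0$, $\tau=s$. Then $\mathbb Ep_{s,0}=e^{-\frac s{2N}\partial_z^2}z^N$ is a rescaled Hermite polynomial, whose roots have the same semicircular limit as the roots of $p_{s,0}$, and $e^{\frac s{2N}\partial_z^2}$ sends it to $z^N$, with all roots at the origin. By Theorem \ref{thm:main} and Section \ref{sec:model}, the same operator sends the random polynomial $p_{s,0}$ to one whose root measure tends to the uniform law on $\{|z|\le\sqrt s\}$. So the limit of $\mu(q)$ is not a function of the limit of $\mu(p)$: microscopic randomness is essential, and a proof has to keep track of it.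

To name the limit, recall that for $y\in\mathcal A$ the function
\begin{equation}\label{eq:brown}
U_y(z)=\tfrac12\lim_{\varepsilon\downarrow0}\varphi\big(\log((z-y)^*(z-y)+\varepsilon)\big),
\end{equation}
the logarithm of the Fuglede--Kadison determinant of $z-y$, is subharmonic, and the \emph{Brown measure} of $y$ is $\frac1{2\pi}\Delta U_y$, a compactly supported probability measure. For a matrix, $U_M(z)=\frac1N\log|\det(z-M)|$ and the Brown measure is $\mu(M)$; for normal $y$ it is the spectral distribution. Let $z_{s,\tau}=e^{i\theta}(ax+iby)$, where $x,y$ are freely independent standard semicircular elements, free from $x_0$, and let $\mu_{s,\tau}$ be the Brown measure of $x_0+z_{s,\tau}$. (Freeness enters only through a moment formula recalled in Section \ref{sec:proofs}.) Convergence in $*$-distribution controls \eqref{eq:brown} for fixed $\varepsilon>0$ only. The nilpotent Jordan block $J_N$ differs in one entry from the cyclic shift, hence converges in $*$-distribution to a unitary whose spectral distribution is uniform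 on the unit circle, while $\mu(J_N)=\delta_0$. A theorem of \'Sniady says that elliptic noise repairs this in the interior of the disc: if $|\tau-s|<s$, then $\mu(X_0^N+Z^N_{s,\tau})\to\mu_{s,\tau}$ almost surely.

\subsection{Results}

The conjecture is true on the whole closed disc.

\begin{theorem}\label{thm:main}
Under the hypotheses of Section \ref{sec:question}, for all $|\tau_0-s|\le s$ and $|\tau-s|\le s$, the root measure $\mu(q_{s,\tau_0,\tau})$ converges weakly, almost surely, to $\mu_{s,\tau}$. The case $\tau_0=\tau$ says that $\mu_{s,\tau}$ is the limiting eigenvalue distribution of $X_0^N+Z^N_{s,\tau}$, also when $|\tau-s|=s$.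
\end{theorem}

The proof does not use \'Sniady's theorem; it reproves it. It also gives the following. Here $\operatorname{Lip}(h)$ is the Lipschitz constant of $h:\mathbb C\to\mathbb C$.

\begin{theorem}\label{thm:more}
Let $s>0$ and $|\tau_0-s|\le s$.
\begin{enumerate}
\item[(i)] Let $X_0^N$ be independent of $Z^N_{s,\tau_0}$ and of $Z^N_{s,\tau}$ for each $N$, with $\sup_N\operatorname{tr}(X_0^{N*}X_0^N)<\infty$ almost surely and no other assumption. Then for each $\tau$ with $|\tau-s|\le s$, almost surely,
\[
\int f\,d\mu(q_{s,\tau_0,\tau})-\int f\,d\mu(X_0^N+Z^N_{s,\tau})\to0\quad\text{for all bounded continuous }f.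
\]
\item[(ii)] In Theorem \ref{thm:main}, almost surely the convergence holds for all $\tau$ in the closed disc simultaneously, and uniformly in $\tau$ when tested against any fixed $f\in C_c(\mathbb C)$.
\item[(iii)] In Theorem \ref{thm:main}, $|\int f\,d\mu_{s,\tau}-\int f\,d\mu_{s,\tau'}|\le\operatorname{Lip}(\partial_zf)\,|\tau-\tau'|$ for real $f\in C_c^\infty(\mathbb C)$ and $\tau,\tau'$ in the closed disc.
\item[(iv)] There is an absolute constant $c_0>0$ such that, for every deterministic $X_0^N=A$, every $\tau$ in the closed disc, $z\in\mathbb C$ and $\delta>0$, with $q=q_{s,\tau_0,\tau}$,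
\[
P\big(\big|\log|q(z)|-\mathbb E\log|q(z)|\big|\ge N\delta\big)\le2e^{-c_0N\min(\delta,\delta^2)}.
\]
\end{enumerate}
\end{theorem}

\subsection{The method}

From now on the parameter is $\sigma=s-\tau=\mathbb E\operatorname{tr}Z^2$, which ranges over the closed disc $|\sigma|\le s$; we put $\sigma_0=s-\tau_0$, so that $\tau-\tau_0=\sigma_0-\sigma$, and $\mathbb D_s=\{|\sigma|<s\}$. Root measures are Laplacians of the potentials $\frac1N\log|q(z)|$, and these concentrate around their means $u_N(\sigma,z)$ (Section \ref{sec:conc}). Since $q$ is a polynomial in $(\sigma,z)$, $u_N$ is subharmonic along every complex line. Let $u$ be a limit point of $u_N$ and $U(\sigma,z)$ the potential \eqref{eq:brown} of $x_0+z_{s,s-\sigma}$. We show that $u\le U$ everywhere (Section \ref{sec:second}), that $u=U$ for $\sigma=\sigma_0$ (Section \ref{sec:smooth}), and that through each point of $\mathbb D_s\times\mathbb C$ passes a line $z=z_1+\kappa(\sigma-\sigma_1)$, a \emph{leaf}, along which $U$ is harmonic in $\sigma$ (Section \ref{sec:leaves}).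 A leaf is a graph over the whole disc, so it passes over $\sigma_0$. Along it $u-U$ is subharmonic, nonpositive, and zero at the interior point $\sigma_0$; hence it vanishes (Section \ref{sec:interior}). Boundary parameters are reached by increasing $s$ and using convexity (Section \ref{sec:boundary}).

\section{The model case: from Ginibre to the ellipse}\label{sec:model}

Let $X_0^N=0$ and $\sigma_0=0$. Here the upper bound and the leaves are explicit. Let $G$ be a Ginibre matrix (independent complex Gaussian entries with $\mathbb E G_{ij}^2=0$, $\mathbb E|G_{ij}|^2=\frac1N$), let $|\sigma|<s$, and put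
\[
q_\sigma(z)=e^{-\frac\sigma{2N}\partial_z^2}\det(z-\sqrt s\,G)=\sum_{k=0}^N(-1)^ks^{k/2}e_k(G)\,H_{N-k}(z),\qquad H_j=e^{-\frac\sigma{2N}\partial_z^2}z^j,
\]
where $e_k(G)=\sum_{|I|=k}\det G_{I,I}$ is the sum of the principal $k\times k$ minors. Derivatives $\partial_z,\partial_{\bar z},\partial_\sigma,\dots$ are Wirtinger derivatives throughout, and $d^2z$ is Lebesgue measure.

\emph{The second moment.} Principal minors with index sets $I\ne J$ are orthogonal in $L^2$: multiplying a row with index in exactly one of $I,J$ by a phase preserves the law of $G$ and rotates only one of the minors. Also $\mathbb E|\det G_{I,I}|^2=k!N^{-k}$, since the $k!$ monomials of the determinant are orthogonal. With $j=N-k$,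
\begin{equation}\label{eq:model2}
\mathbb E|q_\sigma(z)|^2=N!\Big(\frac sN\Big)^N\sum_{j=0}^N\frac{(N/s)^j}{j!}|H_j(z)|^2 .
\end{equation}

\emph{The upper bound.} Extend the sum to all $j\ge0$. We have $\sum_jH_j(z)w^j/j!=e^{-\frac\sigma{2N}\partial_z^2}e^{wz}=e^{wz-\sigma w^2/2N}$, and the monomials $w^j$ are orthogonal for $\frac1{\pi\lambda}e^{-|w|^2/\lambda}d^2w$ with squared norms $j!\lambda^j$. With $\lambda=N/s$ and $w=Nv$,
\[
\sum_{j\ge0}\frac{(N/s)^j}{j!}|H_j(z)|^2=\frac{sN}\pi\int_{\mathbb C}e^{N\left[2\operatorname{Re}(vz)-\operatorname{Re}(\sigma v^2)-s|v|^2\right]}d^2v .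
\]
The real quadratic form $s|v|^2+\operatorname{Re}(\sigma v^2)$ has eigenvalues $s\pm|\sigma|>0$, so the right side equals $s(s^2-|\sigma|^2)^{-1/2}$ times $e^{N\max_v[\cdots]}$. As $\frac1{2N}\log(N!(s/N)^N)\to\frac12\log s-\frac12$, Jensen's inequality gives $u_N(\sigma,z):=\frac1N\mathbb E\log|q_\sigma(z)|\le U_0(\sigma,z)+o(1)$, uniformly in $z$, where
\[
U_0(\sigma,z)=\tfrac12\log s-\tfrac12+\tfrac12\max_{v\in\mathbb C}\big[2\operatorname{Re}(vz)-\operatorname{Re}(\sigma v^2)-s|v|^2\big].
\]

\emph{The leaves.} The maximum is attained at the point $v=\kappa$ where the $v$-derivative vanishes: $z=s\bar\kappa+\sigma\kappa$, that is, $\kappa=(s\bar z-\bar\sigma z)/(s^2-|\sigma|^2)$. For fixed $\kappa$ this is the complex line $z=\ell_\kappa(\sigma)=s\bar\kappa+\sigma\kappa$, and on it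
\[
U_0(\sigma,\ell_\kappa(\sigma))=\tfrac12\log s-\tfrac12+\tfrac s2|\kappa|^2+\tfrac12\operatorname{Re}(\kappa^2\sigma),
\]
a harmonic function of $\sigma$. Differentiating the maximum at the maximizer gives $\partial_z(2U_0)=\kappa$ and $\partial_\sigma(2U_0)=-\frac12\kappa^2$: the slope of the leaf is the $z$-derivative of $2U_0$, and $2U_0$ solves $\partial_\sigma S=-\frac12(\partial_zS)^2$.

\emph{Propagation.} We borrow two facts proved below for general $A$. By Lemma \ref{lem:compact}, every subsequence has a further one along which $u_N(\sigma,\cdot)\to u(\sigma,\cdot)$ in $L^1_{\mathrm{loc}}$ for all $\sigma\in\mathbb D_s$, with $u(\sigma,\cdot)$ subharmonic and $\sigma\mapsto u(\sigma,\ell_\kappa(\sigma))$ subharmonic or $\equiv-\infty$. By Lemma \ref{lem:lower}, $u_N(0,w)\ge\frac1{2N}\log\mathbb E|q_0(w)|^2-o(1)$. For $\sigma=0$ the sum in \eqref{eq:model2} is $e^{\lambda}P(\operatorname{Poisson}(\lambda)\le N)$ with $\lambda=N|w|^2/s$, and the probability tends to $1$ for $|w|<\sqrt s$ by Chebyshev's inequality. So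 $u\le U_0$ everywhere and $u(0,w)=U_0(0,w)$ for $|w|<\sqrt s$ (first for almost every point, then for every point by (S1) below). The leaf $\ell_\kappa$ passes through $w=s\bar\kappa$ at $\sigma=0$. If $|w|<\sqrt s$, the maximum principle on $\mathbb D_s$ gives $u=U_0$ along the whole leaf. Hence $u(\sigma,\cdot)=U_0(\sigma,\cdot)$ on the ellipse
\[
E_\sigma=\{w+\tfrac\sigma s\bar w:\ |w|<\sqrt s\},\qquad\text{area}(E_\sigma)=\pi(s^2-|\sigma|^2)/s .
\]
There $\frac1{2\pi}\Delta U_0=\frac1\pi\partial_{\bar z}\kappa=s/(\pi(s^2-|\sigma|^2))$, which already carries mass one. Since $\frac1{2\pi}\Delta u(\sigma,\cdot)$ is a vague limit of the probability measures $\mathbb E\mu(q_\sigma)$, it is the uniform law on $E_\sigma$. Comparing with Theorem \ref{thm:main}: for $x_0=0$ and $|\sigma|<s$, $\mu_{s,s-\sigma}$ is uniform on $E_\sigma$, a disc of radius $\sqrt s$ when $\sigma=0$.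

For general $X_0^N$ and $\sigma_0$ there is no formula like \eqref{eq:model2}. What survives is that the second moment does not depend on $\sigma_0$, that it is comparable to a regularized log-determinant, and that the latter nearly solves the same first-order equation.

\section{Preliminaries}\label{sec:prelim}

\subsection{Subharmonic functions}

Let $\Omega\subset\mathbb C$ be open and connected. A function $u:\Omega\to[-\infty,\infty)$, $u\not\equiv-\infty$, is \emph{subharmonic} if it is upper semicontinuous and $u(w)$ is at most the mean of $u$ over each circle centered at $w$ that bounds a disc in $\Omega$. Fix a radial $\chi_1\in C_c^\infty(\mathbb C)$ with $\chi_1\ge0$, $\int\chi_1=1$, and let $\chi_r(\zeta)=r^{-2}\chi_1(\zeta/r)$. We use these standard facts.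
\begin{enumerate}
\item[(S1)] A subharmonic $u$ is in $L^1_{\mathrm{loc}}$, $\Delta u\ge0$ as a distribution, and $\int\chi_r(\zeta)u(w+\zeta)\,d^2\zeta$ decreases to $u(w)$ as $r\downarrow0$. Hence, if $h$ is continuous or subharmonic, an inequality $u\le h$ or $u\ge h$ that holds a.e.\ holds everywhere.
\item[(S2)] A real $C^2$ function with $\partial_w\partial_{\bar w}u\ge0$ is subharmonic. Locally uniform limits of continuous subharmonic functions are subharmonic; decreasing limits of subharmonic functions are subharmonic or $\equiv-\infty$.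
\item[(S3)] If $u$ is subharmonic, $h$ harmonic, $u\le h$ on $\Omega$ and $u(w_0)=h(w_0)$ for some $w_0\in\Omega$, then $u\equiv h$.
\item[(S4)] \cite[Theorem 4.1.9]{hormander} A sequence of subharmonic functions that is locally uniformly bounded above either tends to $-\infty$ uniformly on compact sets or has a subsequence converging in $L^1_{\mathrm{loc}}$ to a subharmonic function.
\item[(S5)] For $P$ monic of degree $N$, $\frac1{2\pi}\Delta\frac1N\log|P|=\mu(P)$, and the mean of $\log|P|$ over the unit circle is $\sum_j\log^+|z_j|\ge0$ (Jensen's formula).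
\end{enumerate}

\begin{lemma}\label{lem:avg}
Let $\xi$ be a random vector with finite moments of all orders and $H(\xi,w)$ a polynomial in $\xi,\bar\xi$ with coefficients holomorphic in $w\in\Omega$. If $h(w)=\mathbb E\log|H(\xi,w)|>-\infty$ for all $w\in\Omega$, then $h$ is subharmonic.
\end{lemma}

\begin{proof}
For $w$ in a compact set, $\log|H(\xi,w)|\le\beta(\xi):=\log(1+C(1+|\xi|)^d)$, and $\beta(\xi)$ is integrable. Fatou's lemma applied to $\beta-\log|H|\ge0$ gives upper semicontinuity. For fixed $\xi$, $\log|H(\xi,\cdot)|$ satisfies the sub-mean value inequality; take expectations and exchange the integrals by Tonelli's theorem applied to $\beta-\log|H|$.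
\end{proof}

\subsection{Gaussian matrices}

For $|\sigma|\le s$ let $G_{s,\sigma}$ denote the elliptic matrix with $\tau=s-\sigma$, and $G_{0,0}=0$. From the GUE covariance and $\overline{X_{kl}}=X_{lk}$, the entries of $Z=G_{s,\sigma}$ are centered, jointly Gaussian, and
\begin{equation}\label{eq:cov}
\mathbb EZ_{ij}Z_{kl}=\tfrac\sigma N\delta_{il}\delta_{jk},\qquad\mathbb EZ_{ij}\overline{Z_{kl}}=\tfrac sN\delta_{ik}\delta_{jl}.
\end{equation}
These covariances determine the law. Thus $G=G_{1,0}$ is the Ginibre matrix, $e^{i\alpha}G$ has the law of $G$, and for independent summands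
\begin{equation}\label{eq:add}
G_{s',\sigma}\overset d=G_{s,\sigma}+\sqrt{s'-s}\,G,\qquad s'\ge s\ge|\sigma|.
\end{equation}
Since $\operatorname{Tr}XY$ is real, $\|aX+ibY\|_{HS}^2=a^2\|X\|_{HS}^2+b^2\|Y\|_{HS}^2$, and $\sqrt NX$ is a standard Gaussian vector in the Hermitian matrices with the Hilbert--Schmidt norm. So $G_{s,\sigma}$ is the image of a standard Gaussian vector of $\mathbb R^{2N^2}$ under a linear map of norm $\max(a,b)/\sqrt N\le\sqrt{s/N}$. Let $\partial_{ij}=\partial/\partial Z_{ij}$, $\bar\partial_{ij}=\partial/\partial\overline{Z_{ij}}$,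
\[
\mathcal D=\sum_{ij}\partial_{ij}\partial_{ji},\qquad\bar{\mathcal D}=\sum_{ij}\bar\partial_{ij}\bar\partial_{ji},\qquad\mathcal L=\sum_{ij}\partial_{ij}\bar\partial_{ij}.
\]
\begin{enumerate}
\item[(G1)] \emph{Wick's formula.} For a polynomial $h$ in the entries and their conjugates, $\mathbb Eh(m+G_{s,\sigma})=\big[\exp\{\frac\sigma{2N}\mathcal D+\frac{\bar\sigma}{2N}\bar{\mathcal D}+\frac sN\mathcal L\}h\big](m)$. The exponent is half the covariance form \eqref{eq:cov} evaluated on the derivatives.
\item[(G2)] \emph{Concentration and Poincar\'e.} If $h$ is real and $L$-Lipschitz in a standard Gaussian vector, then $\mathbb Ee^{\lambda(h-\mathbb Eh)}\le e^{\lambda^2L^2/2}$ for $\lambda\in\mathbb R$, and $\operatorname{Var}h\le L^2$. For complex $h$, $\operatorname{Var}h:=\mathbb E|h-\mathbb Eh|^2\le2L^2$.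
\item[(G3)] \emph{Carbery--Wright} \cite{cw}. For a real polynomial $P\not\equiv0$ of degree $\le d$ in Gaussian variables, $P(|P|\le\epsilon\|P\|_{L^2})\le Cd\,\epsilon^{1/d}$ with $C$ absolute. For complex $P$ the same holds with $C$ replaced by $\sqrt2\,C$: apply the real case to the one of $\operatorname{Re}P,\operatorname{Im}P$ whose norm is at least $\|P\|_{L^2}/\sqrt2$.
\end{enumerate}
The next lemma extends the $\sigma$-derivative of (G1) beyond polynomials.

\begin{lemma}\label{lem:heat}
Let $f$ be smooth on $M_N(\mathbb C)$ with $f$ and all its derivatives polynomially bounded. For fixed $s$, $\mathbb Ef(G_{s,\sigma})$ is smooth on $\mathbb D_s$ and $\partial_\sigma\mathbb Ef(G_{s,\sigma})=\frac1{2N}\mathbb E(\mathcal Df)(G_{s,\sigma})$.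
\end{lemma}

\begin{proof}
For $|\sigma|<s$ we have $a,b>0$, so $G_{s,\sigma}$ has a density $g_\sigma$ on $M_N(\mathbb C)\cong\mathbb R^{2N^2}$. For $B\in M_N(\mathbb C)$ let $W=\sum\bar B_{ij}Z_{ij}$, $f_B=e^{i\operatorname{Re}W}$ and $\omega=\sum\bar B_{ij}\bar B_{ji}$. By \eqref{eq:cov}, $\mathbb E(\operatorname{Re}W)^2=\frac12\operatorname{Re}\mathbb EW^2+\frac12\mathbb E|W|^2=\frac1{2N}\operatorname{Re}(\sigma\omega)+\frac s{2N}\|B\|_{HS}^2$, so
\[
\mathbb Ef_B=\exp\{-\tfrac1{4N}\operatorname{Re}(\sigma\omega)-\tfrac s{4N}\|B\|_{HS}^2\},\qquad\partial_\sigma\mathbb Ef_B=-\tfrac\omega{8N}\mathbb Ef_B .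
\]
As $\partial_{ij}f_B=\frac i2\bar B_{ij}f_B$, we have $\mathcal Df_B=-\frac\omega4f_B$, and the formula holds for $f_B$. By Fourier inversion, $\partial_\sigma g_\sigma=\frac1{2N}\mathcal Dg_\sigma$. All derivatives of $g_\sigma$ in $(\sigma,Z)$ have Gaussian decay, locally uniformly in $\mathbb D_s$, so we may differentiate $\int fg_\sigma$ under the integral and integrate by parts twice.
\end{proof}

\subsection{Three potentials}

Until Section \ref{sec:proofs}, $X_0^N$ is replaced by a deterministic matrix $A$ with $\operatorname{tr}A^*A\le K^2$. For $c\in\mathbb C$ let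
\[
F_c(Z;z)=e^{\frac c{2N}\partial_z^2}\det(z-A-Z),
\]
so that $q_{s,\tau_0,\tau}(z)=F_{\sigma_0-\sigma}(G_{s,\sigma_0};z)$. With $M=z-A-G_{s,\sigma}$, $\varepsilon>0$ and $\Phi_\varepsilon(M)=\operatorname{tr}\log(M^*M+\varepsilon)$, put
\begin{align*}
u_N(s,\sigma_0;\sigma,z)&=\tfrac1N\mathbb E\log|F_{\sigma_0-\sigma}(G_{s,\sigma_0};z)|,\\
L_N(s,\sigma,z)&=\tfrac1{2N}\log\mathbb E|\det M|^2,\qquad S^N_\varepsilon(s,\sigma,z)=\mathbb E\Phi_\varepsilon(M).
\end{align*}
We want $u_N$; free probability computes the limit of $S^N_\varepsilon$; and $L_N$ is the bridge between them. By concavity of the logarithm and $\mathbb E\operatorname{tr}M^*M=\operatorname{tr}(z-A)^*(z-A)+s$,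
\begin{equation}\label{eq:Sbounds}
\log\varepsilon\le S^N_\varepsilon(s,\sigma,z)\le\log\big(\varepsilon+(|z|+K)^2+s\big).
\end{equation}

Let $R=(M^*M+\varepsilon)^{-1}$, $\tilde R=(MM^*+\varepsilon)^{-1}$ and $Q=RM^*=M^*\tilde R$. Then $\|R\|,\|\tilde R\|\le\varepsilon^{-1}$; $\|Q\|\le\frac1{2\sqrt\varepsilon}$, because the singular values of $Q$ are $x/(x^2+\varepsilon)$ with $x$ a singular value of $M$; and $1-MRM^*=1-MM^*\tilde R=\varepsilon\tilde R$. From $d\log\det P=\operatorname{Tr}(P^{-1}dP)$ and $dP^{-1}=-P^{-1}dP\,P^{-1}$,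
\begin{equation}\label{eq:diff}
\begin{aligned}
d\Phi_\varepsilon&=\operatorname{tr}(Q\,dM)+\operatorname{tr}(Q^*dM^*), & dQ&=-Q\,dM\,Q+\varepsilon R\,dM^*\tilde R,\\
dR&=-Q\,dM\,R-R\,dM^*Q^*, & d\tilde R&=-\tilde R\,dM\,Q-Q^*dM^*\tilde R,
\end{aligned}
\end{equation}
where $dQ=dR\,M^*+R\,dM^*=-Q\,dM\,Q+R\,dM^*(1-MRM^*)$. In particular all derivatives of $\Phi_\varepsilon$ of positive order are bounded. We also use
\begin{equation}\label{eq:trB}
|\operatorname{tr}(B\,dM)|\le N^{-1}\|B\|_{HS}\|dM\|_{HS}\le N^{-1/2}\|B\|\,\|dM\|_{HS}.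
\end{equation}

\begin{lemma}\label{lem:mono}
$S^N_\varepsilon(s,\sigma,z)$ is continuous and subharmonic in $z$, nondecreasing in $\varepsilon$, and nondecreasing in $s\ge|\sigma|$ for fixed $\sigma$.
\end{lemma}

\begin{proof}
By \eqref{eq:diff}, $\partial_{\bar w}\partial_w\Phi_\varepsilon(m+wB)=\varepsilon\operatorname{tr}(RB^*\tilde RB)=\varepsilon N^{-1}\|\tilde R^{1/2}BR^{1/2}\|_{HS}^2\ge0$, so $w\mapsto\Phi_\varepsilon(m+wB)$ is subharmonic for all $m,B$. The choice $B=1$ and an expectation give the first claim (continuity holds since $\Phi_\varepsilon$ is Lipschitz). The second is immediate. For the third use \eqref{eq:add} with $e^{i\alpha}G$ in place of $-G$ and average over $\alpha$: the mean of $\Phi_\varepsilon(M+wG)$ over $|w|=\sqrt{s'-s}$ is at least $\Phi_\varepsilon(M)$.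
\end{proof}

\section{The second moment identity and the upper bound}\label{sec:second}

The heat operator acts in the spectral variable, while the parameter $\sigma$ enters (G1) through the matrix operator $\mathcal D$. On a characteristic polynomial the two are the same operator up to sign.

\begin{lemma}\label{lem:second}
For $|\sigma_0|,|\sigma|\le s$, $\ \mathbb E|F_{\sigma_0-\sigma}(G_{s,\sigma_0};z)|^2=\mathbb E|\det(z-A-G_{s,\sigma})|^2$.
\end{lemma}

\begin{proof}
Let $f(Z)=\det(z-A-Z)$ and let $f^{ij}$ be the principal minor of $z-A-Z$ with rows and columns $i,j$ deleted. The determinant is affine in each entry, so $\partial_{ii}^2f=0$. For $i\ne j$ the monomials containing both the $(i,j)$ and the $(j,i)$ entry come from permutations containing the transposition $(i\,j)$, so $\partial_{ij}\partial_{ji}f=-f^{ij}$. On the other hand $\partial_z^2f=\sum_{i\ne j}\partial_{ii}\partial_{jj}f=\sum_{i\ne j}f^{ij}$. Thus $\mathcal Df=-\partial_z^2f$, and since $\mathcal D$ and $\partial_z$ commute, $F_c=e^{-\frac c{2N}\mathcal D}f$.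 For a holomorphic polynomial $g$, $\mathcal D$ acts only on the factor $g$ of $g\bar g$ and $\bar{\mathcal D}$ only on $\bar g$, so (G1) gives
\[
\mathbb E|g(G_{s,\sigma_0})|^2=\Big[e^{\frac sN\mathcal L}\,\big|e^{\frac{\sigma_0}{2N}\mathcal D}g\big|^2\Big](0).
\]
For $g=F_{\sigma_0-\sigma}$ the inner function is $e^{\frac\sigma{2N}\mathcal D}f$, the same as for $g=f$ with $\sigma$ in place of $\sigma_0$.
\end{proof}

Applying (G1) to $f$ itself gives $\mathbb Ef(G_{s,\sigma})=[e^{\frac\sigma{2N}\mathcal D}f](0)=e^{-\frac\sigma{2N}\partial_z^2}\det(z-A)$, which is \eqref{eq:mean}. For $N=2$, $A=0$, $Z=G_{s,\sigma_0}$ the lemma can be seen directly: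
\[
F_{\sigma_0-\sigma}=\big(z^2-\tfrac\sigma2\big)-z(Z_{11}+Z_{22})+Z_{11}Z_{22}-\big(Z_{12}Z_{21}-\tfrac{\sigma_0}2\big),
\]
the four terms are orthogonal by \eqref{eq:cov}, and their squared norms $|z^2-\frac\sigma2|^2$, $s|z|^2$, $\frac{s^2}4$, $\frac{s^2}4$ do not involve $\sigma_0$.

The function $\log|\det M|$ is not Lipschitz, but its regularization is, with a constant so small that the exponential moment costs only $O(1)$.

\begin{lemma}\label{lem:upper}
Let $|\sigma|\le s$, $\varepsilon>0$, $T=N\Phi_\varepsilon(M)$. Then $\mathbb Ee^{\lambda T}\le e^{\lambda NS^N_\varepsilon+\lambda^2s/2\varepsilon}$ for $\lambda\in\mathbb R$, and for $|\sigma_0|\le s$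
\[
u_N(s,\sigma_0;\sigma,z)\le L_N(s,\sigma,z)\le\tfrac12S^N_\varepsilon(s,\sigma,z)+\tfrac s{4\varepsilon N}.
\]
\end{lemma}

\begin{proof}
By \eqref{eq:diff} and \eqref{eq:trB}, $|dT|\le2\sqrt N\|Q\|\,\|dM\|_{HS}\le\sqrt{N/\varepsilon}\,\|dM\|_{HS}$. So $T$ is $\sqrt{s/\varepsilon}$-Lipschitz in the standard Gaussian vector, $\mathbb ET=NS^N_\varepsilon$, and (G2) gives the first claim. Since $|\det M|^2\le e^T$, the case $\lambda=1$ bounds $L_N$. Finally $u_N=\frac1{2N}\mathbb E\log|F_{\sigma_0-\sigma}|^2\le\frac1{2N}\log\mathbb E|F_{\sigma_0-\sigma}|^2=L_N$ by Jensen's inequality and Lemma \ref{lem:second}.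
\end{proof}

\section{Concentration of the logarithmic potential}\label{sec:conc}

For $c\ne0$, $F_c$ is not the determinant of any matrix at hand, so singular value estimates are not available. What remains is its algebraic structure: it has degree at most $2$ in the variables attached to one row and column. A polynomial of bounded degree in Gaussian variables is, up to exponential tails on the logarithmic scale, of the size of its $L^2$ norm; so revealing one row and column changes $\log|F_c|$ by $O(1)$, and a martingale with $N$ steps has fluctuations $O(\sqrt N)$.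

\begin{lemma}\label{lem:conc}
Let $s>0$, $|\sigma_0|\le s$, $c,z\in\mathbb C$ and $\Lambda=\log|F_c(G_{s,\sigma_0};z)|$. Then $\Lambda$ is integrable, and with absolute constants $c_0,C_0$,
\[
P(|\Lambda-\mathbb E\Lambda|\ge N\delta)\le2e^{-c_0N\min(\delta,\delta^2)}\quad(\delta>0),\qquad\mathbb E|\Lambda-\mathbb E\Lambda|^4\le C_0N^2.
\]
\end{lemma}

\begin{proof}
Write $Z=G_{s,\sigma_0}=e^{i\theta}(aX+ibY)$ and let $\xi_i$ collect the real and imaginary parts of $X_{ji},Y_{ji}$, $j\le i$. The blocks $\xi_1,\dots,\xi_N$ are independent Gaussian vectors.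

\emph{Degrees.} Each $z$-derivative of $\det(z-A-Z)$ is a sum of principal minors of $z-A-Z$, so $F=F_c$ is a linear combination of such minors. A monomial of a minor contains at most one entry of row $i$ and at most one of column $i$, and $\xi_i$ enters only entries of row $i$ or column $i$, affinely. So $F$ has degree $\le2$ in $\xi_i$. The part of $F$ of degree $N$ in $Z$ is $(-1)^N\det Z$, which is nonzero at $(X,Y)=(1,0)$ or at $(X,Y)=(0,1)$ because $a^2+b^2=s>0$. So $F$ is a nonzero polynomial of degree $N$ in the Gaussian variables. By (G3) with $d=N$ the negative part of $\Lambda$ has exponential tails, and $\Lambda^+\le|F|$; so $\Lambda$ is integrable. As a polynomial in $\xi_i$, $F$ has coefficients that are polynomials in the other blocks, not all zero; since a nonzero polynomial vanishes only on a null set, $F$ is a nonzero polynomial in $\xi_i$ for almost every value of the other blocks.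

\emph{One block.} Let $\mathcal G_i=\sigma(\xi_j:j\ne i)$, $\ell_i=\frac12\log\mathbb E[|F|^2\,|\,\mathcal G_i]$ and $\Theta_i=\Lambda-\ell_i$. Conditionally on $\mathcal G_i$, for $v>0$, $P(\Theta_i\le-v)\le C'e^{-v/2}$ by (G3) with $d=2$, and $P(\Theta_i\ge v)\le e^{-2v}$ by Markov's inequality. Integrating the tails against $\frac14e^{v/4}dv$ gives $\mathbb E[e^{|\Theta_i|/4}|\mathcal G_i]\le C_1$. In particular $\Theta_i$ and $\ell_i=\Lambda-\Theta_i$ are integrable.

\emph{The martingale.} Let $\mathcal F_i=\sigma(\xi_1,\dots,\xi_i)$ and $\eta_i=\mathbb E[\Lambda|\mathcal F_i]-\mathbb E[\Lambda|\mathcal F_{i-1}]$, so $\Lambda-\mathbb E\Lambda=\sum_i\eta_i$. Since $\ell_i$ does not depend on $\xi_i$ and the blocks are independent, $\mathbb E[\ell_i|\mathcal F_i]=\mathbb E[\ell_i|\mathcal F_{i-1}]$, hence $\eta_i=\mathbb E[\Theta_i|\mathcal F_i]-\mathbb E[\Theta_i|\mathcal F_{i-1}]$. By Cauchy--Schwarz, Jensen's inequality and $\mathcal F_{i-1}\subset\mathcal G_i$,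
\[
\mathbb E\big[e^{|\eta_i|/8}\big|\mathcal F_{i-1}\big]\le\mathbb E\big[e^{|\mathbb E[\Theta_i|\mathcal F_i]|/4}\big|\mathcal F_{i-1}\big]^{1/2}\big(e^{|\mathbb E[\Theta_i|\mathcal F_{i-1}]|/4}\big)^{1/2}\le\mathbb E\big[e^{|\Theta_i|/4}\big|\mathcal F_{i-1}\big]\le C_1 .
\]
For $|\lambda|\le\frac1{16}$, the inequalities $e^x\le1+x+\frac{x^2}2e^{|x|}$ and $x^2\le512\,e^{|x|/16}$ together with $\mathbb E[\eta_i|\mathcal F_{i-1}]=0$ give $\mathbb E[e^{\lambda\eta_i}|\mathcal F_{i-1}]\le1+C_2\lambda^2\le e^{C_2\lambda^2}$ with $C_2=256C_1$. Iterating, $\mathbb Ee^{\lambda(\Lambda-\mathbb E\Lambda)}\le e^{C_2N\lambda^2}$ for $|\lambda|\le\frac1{16}$. With $|\lambda|=\min(\frac\delta{2C_2},\frac1{16})$ we have $C_2\lambda^2\le|\lambda|\delta/2$, so Markov's inequality bounds each tail by $e^{-N|\lambda|\delta/2}$, and $|\lambda|\delta/2\ge c_0\min(\delta,\delta^2)$ for $c_0=\min(\frac1{4C_2},\frac1{32})$. With $\lambda=\pm\frac1{16\sqrt N}$ and $x^4/24\le e^x+e^{-x}$ we get the fourth moment bound.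
\end{proof}

By Lemmas \ref{lem:avg} and \ref{lem:conc}, $u_N(s,\sigma_0;\sigma,\cdot)$ is finite and subharmonic, hence in $L^1_{\mathrm{loc}}$. Since $\log^+|F_c|$ is integrable over the probability space times a compact set of $z$, so is $\log^-|F_c|$, and Fubini's theorem applies to $\mathbb E\int\chi(z)\log|F_c|\,d^2z$ for $\chi\in C_c(\mathbb C)$.

\section{Removing the regularization}\label{sec:smooth}

Lemma \ref{lem:upper} bounds $L_N$ above by $\frac12S^N_\varepsilon$. The reverse bound, with an error that vanishes as $\varepsilon\downarrow0$ uniformly in $N$, $A$ and $z$, fails without noise, as the Jordan block shows. For $|\sigma|<s$ the matrix $G_{s,\sigma}$ contains a Ginibre part of variance $t=s-|\sigma|$, and averaging over it acts on $\det(mm^*+|\xi|^2)$ exactly as a Gaussian average of variance $t/N$ over the single scalar $\xi$. The comparison of $\xi=\sqrt\varepsilon$ with $\xi=0$ becomes a comparison of two Gaussian densities on $\mathbb C$. For $0<x<1$, $t>0$ put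
\[
\psi_t(x)=\frac xt+2\log\frac1{1-x}.
\]

\begin{lemma}\label{lem:smooth}
Let $|\sigma|<s$, $t=s-|\sigma|$, $0<x<1$. Then $S^N_{x^2}(s,\sigma,z)\le2L_N(s,\sigma,z)+\psi_t(x)$.
\end{lemma}

\begin{proof}
By \eqref{eq:add}, $M\overset d=m+\sqrt t\,G$ with $m=z-A-G_{|\sigma|,\sigma}$ independent of $G$. For fixed $m$ let $\Psi(m,\xi)=\det(mm^*+|\xi|^2)$, $\xi\in\mathbb C$, and $J(t,x)=\mathbb E_G\Psi(m+\sqrt t\,G,x)$. We show
\begin{equation}\label{eq:J}
J(t,x)\le e^{Nx/t}(1-x)^{-N-1}J(t,0)\le e^{N\psi_t(x)}J(t,0).
\end{equation}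
Averaging over $m$ then gives $\mathbb E\det(MM^*+x^2)\le e^{N\psi_t(x)}\mathbb E|\det M|^2$, and $S^N_{x^2}\le\frac1N\log\mathbb E\det(MM^*+x^2)$ by Jensen's inequality.

We have $\Psi=\sum_{k=0}^N|\xi|^{2k}\epsilon_{N-k}(m)$, where by the Cauchy--Binet formula $\epsilon_j(m)=\sum_{|I|=|I'|=j}|\det m_{I,I'}|^2$. Since $\partial_{ab}\det m_{I,I'}$ is $\pm\det m_{I\setminus a,I'\setminus b}$ for $a\in I$, $b\in I'$ and zero otherwise, and each pair of $(j-1)$-sets arises from $(N-j+1)^2$ choices of $(I,I',a,b)$, we get $\mathcal L\epsilon_j=(N-j+1)^2\epsilon_{j-1}$ and $\mathcal L\epsilon_0=0$. Comparing with $\partial_\xi\partial_{\bar\xi}|\xi|^{2(k+1)}=(k+1)^2|\xi|^{2k}$ gives $\mathcal L\Psi=\partial_\xi\partial_{\bar\xi}\Psi$. The two operators commute, so $e^{\frac tN\mathcal L}\Psi=e^{\frac tN\partial_\xi\partial_{\bar\xi}}\Psi$. By Wick's formula on both sides,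
\[
J(t,x)=\frac N{\pi t}\int_{\mathbb C}e^{-N|\xi-x|^2/t}\,\Psi(m,\xi)\,d^2\xi,\qquad J(t,0)=\sum_{k=0}^Nk!\Big(\frac tN\Big)^k\epsilon_{N-k}(m).
\]
The second formula shows $J(t',0)\le(t'/t)^NJ(t,0)$ for $t'\ge t$. From $2x\operatorname{Re}\xi\le x|\xi|^2+x$ we get $-|\xi-x|^2\le-(1-x)|\xi|^2+x$, so the first formula gives
\[
J(t,x)\le e^{Nx/t}(1-x)^{-1}J\big(\tfrac t{1-x},0\big)\le e^{Nx/t}(1-x)^{-N-1}J(t,0).\qedhere
\]
\end{proof}

Jensen's inequality $u_N\le L_N$ could lose a constant if the second moment were carried by rare events. At $\sigma=\sigma_0$, where $F$ is a determinant, it is not: the fourth moment exceeds the square of the second by at most a factor $e^{2N\psi_t(x)+O(1)}$, while large deviations of $\log|\det M|$ are exponentially rare at a rate that does not depend on $x$.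

\begin{lemma}\label{lem:lower}
Let $|\sigma_0|<s$ and $\delta>0$. There is $N_0=N_0(s,|\sigma_0|,\delta)$ such that for $N\ge N_0$ and all $A,z$,
\[
u_N(s,\sigma_0;\sigma_0,z)\ge L_N(s,\sigma_0,z)-2\delta .
\]
\end{lemma}

\begin{proof}
Let $p=\det(z-A-G_{s,\sigma_0})$, $u=\frac1N\mathbb E\log|p|$ and $t=s-|\sigma_0|$. Choose $x\in(0,1)$ with $\psi:=\psi_t(x)\le\frac{c_0}4\min(\delta,\delta^2)$, and let $\varepsilon=x^2$. The event $B=\{\log|p|>N(u+\delta)\}$ has $P(B)\le2e^{-4\psi N}$ by Lemma \ref{lem:conc}. By Cauchy--Schwarz, $|p|^4\le e^{2T}$, Lemma \ref{lem:upper} with $\lambda=2$, and Lemma \ref{lem:smooth},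
\[
\mathbb E[|p|^2;B]\le(\mathbb Ee^{2T})^{1/2}P(B)^{1/2}\le\sqrt2\,e^{NS^N_\varepsilon+s/\varepsilon-2\psi N}\le\sqrt2\,e^{s/\varepsilon}e^{-\psi N}\,\mathbb E|p|^2 .
\]
For $N\ge N_0$ this is at most $\frac12\mathbb E|p|^2$, so $e^{2N(u+\delta)}\ge\mathbb E[|p|^2;B^c]\ge\frac12e^{2NL_N}$; enlarge $N_0$ so that $\frac{\log2}{2N_0}\le\delta$.
\end{proof}

\section{Leaves}\label{sec:leaves}

Fix $s,\varepsilon>0$ and write $S(\sigma,z)=S^N_\varepsilon(s,\sigma,z)$, $V=\partial_zS=\mathbb E\operatorname{tr}Q$. On $\mathbb D_s\times\mathbb C$ the function $S=\int\Phi_\varepsilon(z-A-Z)g_\sigma(Z)\,dZ$ is smooth: $\sigma$-derivatives fall on the density and $z$-derivatives on $\Phi_\varepsilon$. We show that $S$ solves $\partial_\sigma S=-\frac12V^2$ up to $O(N^{-2})$, the equation met in Section \ref{sec:model}. Differentiating it in $z$ gives $V_\sigma=-VV_z$, and differentiating its complex conjugate in $z$ gives $V_{\bar\sigma}=-\bar VV_{\bar z}$. These say that $V$ is constant along the complex line of slope $V$. We work at finite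 $N$, where everything is smooth, and carry the errors along. Constants in $O_\varepsilon$ depend only on $\varepsilon$ and $s$.

\begin{lemma}\label{lem:leaf}
We have $|\partial_zS|\le\frac1{2\sqrt\varepsilon}$ for $|\sigma|\le s$ and $|\partial_\sigma S|\le\frac1{8\varepsilon}$ for $|\sigma|<s$. If $(\sigma_1,z_1)\in\mathbb D_s\times\mathbb C$, $\kappa=V(\sigma_1,z_1)$ and $\ell(\sigma)=z_1+\kappa(\sigma-\sigma_1)$, then
\[
S(\sigma,\ell(\sigma))=S(\sigma_1,z_1)+\operatorname{Re}\big(\kappa^2(\sigma-\sigma_1)\big)+O_\varepsilon(N^{-2}),\qquad\sigma\in\mathbb D_s .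
\]
\end{lemma}

\begin{proof}
Let $E_{ij}$ be the matrix units. By \eqref{eq:diff}, $\partial_{M_{ji}}\Phi_\varepsilon=\frac1NQ_{ij}$ and $\partial_{M_{ij}}Q_{ij}=-(QE_{ij}Q)_{ij}=-Q_{ii}Q_{jj}$. Second derivatives in $Z$ and in $M=z-A-Z$ agree, so $\mathcal D\Phi_\varepsilon=-N(\operatorname{tr}Q)^2$, and Lemma \ref{lem:heat} gives
\begin{equation}\label{eq:HJ}
\partial_\sigma S=-\tfrac12\mathbb E(\operatorname{tr}Q)^2 .
\end{equation}
The bounds on first derivatives follow from $\|Q\|\le\frac1{2\sqrt\varepsilon}$. With $dM=dz\cdot1$, \eqref{eq:diff} gives $\partial_zQ=-Q^2$ and $\partial_{\bar z}Q=\varepsilon R\tilde R$, so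
\[
V_z=-\mathbb E\operatorname{tr}Q^2,\quad|V_z|\le\tfrac1{4\varepsilon},\qquad V_{\bar z}=\varepsilon\,\mathbb E\operatorname{tr}R\tilde R,\quad|V_{\bar z}|\le\tfrac1\varepsilon .
\]
By \eqref{eq:diff}, the differential of each of $\operatorname{tr}Q$, $\operatorname{tr}Q^2$, $\operatorname{tr}R\tilde R$ is a sum of at most four terms $\operatorname{tr}(B\,dM)$ or $\operatorname{tr}(B\,dM^*)$, with $B$ a multiple of a product of $Q,Q^*,R,\tilde R$ and $\|B\|=O_\varepsilon(1)$; for instance $d\operatorname{tr}Q^2=-2\operatorname{tr}(Q^3dM)+2\varepsilon\operatorname{tr}(\tilde RQR\,dM^*)$. By \eqref{eq:trB} these functions are $O_\varepsilon(N^{-1/2})$-Lipschitz in $M$, hence $O_\varepsilon(N^{-1})$-Lipschitz in the standard Gaussian vector, and their variances are $O_\varepsilon(N^{-2})$ by (G2). So expectations of products of two of them factor up to $O_\varepsilon(N^{-2})$. Since $S$ is real, $\partial_{\bar\sigma}S=-\frac12\mathbb E(\overline{\operatorname{tr}Q})^2$; and $\partial_z\overline{\operatorname{tr}Q}=\overline{\partial_{\bar z}\operatorname{tr}Q}=\varepsilon\operatorname{tr}R\tilde R$,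 which is real as the trace of a product of two positive matrices. With errors $e_i=O_\varepsilon(N^{-2})$, uniformly on $\mathbb D_s\times\mathbb C$,
\begin{gather*}
\partial_\sigma S=-\tfrac12V^2+e_0,\qquad V_\sigma=\partial_z\partial_\sigma S=\mathbb E[\operatorname{tr}Q\operatorname{tr}Q^2]=-VV_z+e_1,\\
V_{\bar\sigma}=\partial_z\partial_{\bar\sigma}S=-\mathbb E\big[\,\overline{\operatorname{tr}Q}\;\varepsilon\operatorname{tr}R\tilde R\,\big]=-\bar VV_{\bar z}+e_2 .
\end{gather*}
Let $W(\sigma)=V(\sigma,\ell(\sigma))-\kappa$, so $W(\sigma_1)=0$. As $\ell$ is holomorphic with $\ell'=\kappa$,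
\[
\partial_\sigma W=V_\sigma+\kappa V_z=-WV_z+e_1,\qquad\partial_{\bar\sigma}W=V_{\bar\sigma}+\bar\kappa V_{\bar z}=-\overline WV_{\bar z}+e_2 .
\]
Along a unit-speed segment from $\sigma_1$, of length at most $2s$, $|\dot W|\le\frac5{4\varepsilon}|W|+O_\varepsilon(N^{-2})$, and Gronwall's inequality gives $W=O_\varepsilon(N^{-2})$ on $\mathbb D_s$. Finally
\[
\partial_\sigma\big[S(\sigma,\ell(\sigma))\big]=-\tfrac12V^2+\kappa V+e_0=\tfrac12\kappa^2-\tfrac12W^2+e_0,
\]
and for a real function $h$ of $\sigma$, $dh=2\operatorname{Re}(\partial_\sigma h\,d\sigma)$; integrate along the segment.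
\end{proof}

\section{Equicontinuity in time and compactness}\label{sec:compact}

To apply the maximum principle we need a limit $u$ defined for every $\sigma$ and subharmonic along a prescribed line. Compactness in $z$ is (S4). Control in $\sigma$ comes from a deterministic estimate: single roots may move fast when they are close to each other, but the singularities cancel in pairs.

\begin{lemma}\label{lem:lip}
Let $P$ be monic of degree $N$ and $P_c=e^{\frac c{2N}\partial_z^2}P$, $c\in\mathbb C$.
\begin{enumerate}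
\item[(a)] If $f:\mathbb C\to\mathbb R$ is $C^2$ with $\partial f$ Lipschitz, then $|\int f\,d\mu(P_c)-\int f\,d\mu(P_{c'})|\le\operatorname{Lip}(\partial f)|c-c'|$.
\item[(b)] For real $\chi\in C_c^\infty(\mathbb C)$, the function $(c,w)\mapsto\int\chi(\zeta)\frac1N\log|P_c(w+\zeta)|\,d^2\zeta$ is Lipschitz with a constant depending only on $\chi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The discriminant of $P_c$ is a polynomial in $c$. It is not identically zero: as $r\to+\infty$, $r^{-N/2}P_{-r}(\sqrt r\,y)=e^{-\frac1{2N}\partial_y^2}[r^{-N/2}P(\sqrt r\,y)]\to e^{-\frac1{2N}\partial_y^2}y^N$, a rescaled Hermite polynomial, which has simple roots. So off a finite set of $c$ the roots $z_j(c)$ are simple and locally holomorphic. Differentiating $P_c(z_j(c))=0$ and using $\partial_cP_c=\frac1{2N}P_c''$,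
\[
z_j'=-\frac1{2N}\frac{P_c''(z_j)}{P_c'(z_j)}=-\frac1N\sum_{k\ne j}\frac1{z_j-z_k}.
\]
Symmetrizing in $j,k$,
\[
\partial_c\int f\,d\mu(P_c)=\frac1N\sum_j\partial f(z_j)z_j'=-\frac1{2N^2}\sum_{j\ne k}\frac{\partial f(z_j)-\partial f(z_k)}{z_j-z_k},
\]
of modulus at most $\frac12\operatorname{Lip}(\partial f)$. The function $c\mapsto\int f\,d\mu(P_c)$ is real and continuous, and off a finite set its derivative in a unit direction $v$ is $2\operatorname{Re}(v\,\partial_c\cdot)$, at most $\operatorname{Lip}(\partial f)$ in modulus. Integrate along the segment from $c$ to $c'$.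

(b) The function equals $\int f(y-w)\,d\mu(P_c)(y)$ with $f=\chi*\log|\cdot|$. Here $\partial f=\chi*\frac1{2y}$ is bounded, which gives the Lipschitz bound in $w$; and $\partial f$ has the bounded derivatives $\partial\partial f=(\partial\chi)*\frac1{2y}$ and $\bar\partial\partial f=\frac14\Delta f=\frac\pi2\chi$, so (a), applied to the translates of $f$, gives the bound in $c$.
\end{proof}

\begin{lemma}\label{lem:compact}
Let $s>0$, $|\sigma_0|\le s$, $\operatorname{tr}A_N^*A_N\le K^2$, and $u_N(\sigma,z)=u_N(s,\sigma_0;\sigma,z)$ with $A=A_N$. Every subsequence has a further one along which $u_N(\sigma,\cdot)\to u(\sigma,\cdot)$ in $L^1_{\mathrm{loc}}(\mathbb C)$ for every $\sigma\in\mathbb D_s$, where each $u(\sigma,\cdot)$ is subharmonic and, for every affine $\ell(\sigma)=\alpha+\kappa\sigma$, the function $\sigma\mapsto u(\sigma,\ell(\sigma))$ is subharmonic on $\mathbb D_s$ or $\equiv-\infty$.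
\end{lemma}

\begin{proof}
Fix $\sigma$. The functions $u_N(\sigma,\cdot)$ are subharmonic, locally uniformly bounded above by Lemma \ref{lem:upper} and \eqref{eq:Sbounds} with $\varepsilon=1$, and have nonnegative mean over the unit circle by (S5). By (S4), every subsequence has an $L^1_{\mathrm{loc}}$-convergent subsequence with subharmonic limit. Choose a subsequence that converges for all $\sigma$ in a countable dense subset of $\mathbb D_s$. For real $\chi\in C_c^\infty$, $\sigma\mapsto\int\chi u_N(\sigma,\cdot)$ is Lipschitz uniformly in $N$, by Lemma \ref{lem:lip}(b) with $c=\sigma_0-\sigma$ and an expectation; so $\int\chi u_N(\sigma,\cdot)$ converges for every $\sigma$. Hence all $L^1_{\mathrm{loc}}$ limit points of $u_N(\sigma,\cdot)$ coincide, and the subsequence converges for every $\sigma$.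

A line is a null set in $\mathbb D_s\times\mathbb C$, so we first smooth in $z$. Let $u_N^r(\sigma,w)=\int\chi_r(\zeta)u_N(\sigma,w+\zeta)\,d^2\zeta$ and define $u^r$ from $u$ in the same way. Then $u_N^r\to u^r$ pointwise, and locally uniformly because $u_N^r$ is Lipschitz in $(\sigma,w)$ uniformly in $N$ (Lemma \ref{lem:lip}(b)). Let $\zeta$ be random with density $\chi_r$, independent of $Z=G_{s,\sigma_0}$. Then $F_{\sigma_0-\sigma}(Z;\ell(\sigma)+\zeta)$ is a polynomial in $(Z,\zeta)$ with coefficients polynomial in $\sigma$, and $\frac1N\mathbb E\log|\cdot|=u_N^r(\sigma,\ell(\sigma))$ is finite. By Lemma \ref{lem:avg} it is subharmonic in $\sigma$, and so is $u^r(\sigma,\ell(\sigma))$ by (S2). As $r\downarrow0$ these functions decrease to $u(\sigma,\ell(\sigma))$ by (S1), and (S2) concludes.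
\end{proof}

\section{Interior parameters}\label{sec:interior}

Let $\operatorname{tr}A_N^*A_N\le K^2$, and let $\varepsilon$ range over $\mathcal E=\{j^{-2}:j\ge2\}$. No convergence of $A_N$ is assumed; we pass to subsequences instead. By \eqref{eq:Sbounds}, the derivative bounds in Lemma \ref{lem:leaf} and the Arzel\`a--Ascoli theorem, every subsequence has a further one along which
\begin{equation}\label{eq:Slim}
S^N_\varepsilon(s,\sigma,z)\to S_\varepsilon(\sigma,z)\quad\text{locally uniformly on }\mathbb D_s\times\mathbb C,\text{ for all }\varepsilon\in\mathcal E.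
\end{equation}
Put $U=\frac12\lim_{\varepsilon\downarrow0}S_\varepsilon$, a decreasing limit.

\begin{proposition}\label{prop:int}
Assume \eqref{eq:Slim} along a subsequence $\mathcal N$ and let $\sigma_0\in\mathbb D_s$. Then $U$ is finite and continuous, and along $\mathcal N$, $\int\chi\,u_N(s,\sigma_0;\sigma,\cdot)\to\int\chi\,U(\sigma,\cdot)$ for all $\sigma\in\mathbb D_s$ and $\chi\in C_c^\infty(\mathbb C)$.
\end{proposition}

\begin{proof}
Let $t(\sigma)=s-|\sigma|$.

\emph{Step 1: $\frac12S_\varepsilon\to U$ locally uniformly.} Lemmas \ref{lem:smooth} and \ref{lem:upper} give $S^N_{x^2}\le S^N_{\varepsilon'}+\frac s{2\varepsilon'N}+\psi_{t(\sigma)}(x)$. Letting $N\to\infty$ and then $\varepsilon'\downarrow0$, we get $0\le S_{x^2}-2U\le\psi_{t(\sigma)}(x)$ for $x^2\in\mathcal E$, and $\psi_t(x)\to0$ as $x\downarrow0$ uniformly for $t$ bounded below. So $U$ is finite and continuous. With $x=\frac12$ and \eqref{eq:Sbounds},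
\begin{equation}\label{eq:Slow}
S_\varepsilon\ge2U\ge\log\tfrac14-\psi_{t(\sigma)}(\tfrac12),\qquad\varepsilon\in\mathcal E.
\end{equation}

\emph{Step 2: for every $(\sigma_1,z_1)\in\mathbb D_s\times\mathbb C$ there is $\kappa\in\mathbb C$ with}
\[
U(\sigma,z_1+\kappa(\sigma-\sigma_1))=U(\sigma_1,z_1)+\tfrac12\operatorname{Re}\big(\kappa^2(\sigma-\sigma_1)\big),\qquad\sigma\in\mathbb D_s.
\]
For fixed $\varepsilon\in\mathcal E$ the slopes in Lemma \ref{lem:leaf} are bounded by $\frac1{2\sqrt\varepsilon}$. Let $\kappa_\varepsilon$ be a limit point along $\mathcal N$; by \eqref{eq:Slim},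
\begin{equation}\label{eq:leafeps}
S_\varepsilon(\sigma,z_1+\kappa_\varepsilon(\sigma-\sigma_1))=S_\varepsilon(\sigma_1,z_1)+\operatorname{Re}\big(\kappa_\varepsilon^2(\sigma-\sigma_1)\big),\qquad\sigma\in\mathbb D_s.
\end{equation}
The a priori bound on $\kappa_\varepsilon$ blows up as $\varepsilon\downarrow0$, but \eqref{eq:leafeps} improves it: the gain along the leaf is quadratic in the slope, while $S_\varepsilon$ grows logarithmically. Let $\varrho=t(\sigma_1)/2$ and choose $\sigma$ with $|\sigma-\sigma_1|=\varrho$ and $\kappa_\varepsilon^2(\sigma-\sigma_1)=|\kappa_\varepsilon|^2\varrho$. By \eqref{eq:Sbounds} and \eqref{eq:Slow},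
\[
|\kappa_\varepsilon|^2\varrho\le\log\big(\tfrac14+(|z_1|+|\kappa_\varepsilon|\varrho+K)^2+s\big)-\log\tfrac14+\psi_{t(\sigma_1)}(\tfrac12),
\]
so $\kappa_\varepsilon$ is bounded uniformly in $\varepsilon$. Let $\varepsilon\downarrow0$ in \eqref{eq:leafeps} along a sequence with $\kappa_\varepsilon\to\kappa$, using Step 1.

\emph{Step 3: $u=U$.} It suffices to show that every limit $u$ given by Lemma \ref{lem:compact} along a subsequence of $\mathcal N$ equals $U$. An $L^1_{\mathrm{loc}}$ limit preserves inequalities a.e. Lemma \ref{lem:upper} gives $u(\sigma,\cdot)\le\frac12S_\varepsilon(\sigma,\cdot)$ a.e.\ for all $\varepsilon\in\mathcal E$, hence $u\le U$ a.e.\ in $z$, and everywhere by (S1). Lemmas \ref{lem:lower} and \ref{lem:smooth} give, for $x^2\in\mathcal E$ and $\delta>0$,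
\[
u(\sigma_0,\cdot)\ge\tfrac12S_{x^2}(\sigma_0,\cdot)-\tfrac12\psi_{t(\sigma_0)}(x)-2\delta\ge U(\sigma_0,\cdot)-\tfrac12\psi_{t(\sigma_0)}(x)-2\delta\quad\text{a.e.},
\]
hence $u(\sigma_0,\cdot)=U(\sigma_0,\cdot)$ everywhere, again by (S1). Fix $(\sigma_1,z_1)$, take $\kappa$ from Step 2 and $\ell(\sigma)=z_1+\kappa(\sigma-\sigma_1)$. The function $h(\sigma)=U(\sigma,\ell(\sigma))$ is harmonic on $\mathbb D_s$. The function $g(\sigma)=u(\sigma,\ell(\sigma))$ satisfies $g\le h$ and $g(\sigma_0)=h(\sigma_0)>-\infty$, so it is subharmonic by Lemma \ref{lem:compact}. By (S3), $g\equiv h$, and $\sigma=\sigma_1$ gives $u(\sigma_1,z_1)=U(\sigma_1,z_1)$.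
\end{proof}

\section{The closed disc}\label{sec:boundary}

On the boundary the argument breaks in three places: $\psi_t$ is useless for $t=0$, $G_{s,\sigma}$ has no density, and (S3) needs an interior point. But $\sigma_0$ and $\sigma$ are interior for any $s'>s$, so Proposition \ref{prop:int} applies at $s'$, and the task is to let $s'\downarrow s$. The upper bound of Lemma \ref{lem:upper} holds at $s$ itself. For the lower bound we need to know that $u_N$ cannot drop abruptly, uniformly in $N$, as $s'$ reaches $s$. Convexity in a suitable reparametrization of $s'$ gives this: a convex function at an endpoint lies above the extrapolation from two interior values.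

Let $|\sigma|\le s$. By \eqref{eq:Sbounds} and $|\partial_zS^N_\varepsilon|\le\frac1{2\sqrt\varepsilon}$, every subsequence has a further one along which
\begin{equation}\label{eq:Slim2}
S^N_\varepsilon(s,\sigma,\cdot)\to S_\varepsilon(s,\sigma,\cdot)\quad\text{locally uniformly on }\mathbb C,\text{ for all }\varepsilon\in\mathcal E.
\end{equation}
Put $U(s,\sigma,z)=\frac12\lim_{\varepsilon\downarrow0}S_\varepsilon(s,\sigma,z)$, a decreasing limit of subharmonic functions (Lemma \ref{lem:mono}). The unit circle mean of $\frac12S^N_\varepsilon$ dominates that of $\frac1N\mathbb E\log|\det M|$, which is $\ge0$ by (S5); letting $N\to\infty$, then $\varepsilon\downarrow0$ by monotone convergence, the mean of $U(s,\sigma,\cdot)$ is $\ge0$. So $U(s,\sigma,\cdot)$ is subharmonic and in $L^1_{\mathrm{loc}}$.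

\begin{proposition}\label{prop:closed}
Let $s>0$, $|\sigma_0|,|\sigma|\le s$, $\operatorname{tr}A_N^*A_N\le K^2$, and assume \eqref{eq:Slim2} along a subsequence $\mathcal N$. Then along $\mathcal N$, $\int\chi\,u_N(s,\sigma_0;\sigma,\cdot)\to\int\chi\,U(s,\sigma,\cdot)$ for all $\chi\in C_c^\infty(\mathbb C)$.
\end{proposition}

\begin{proof}
A real $\chi$ is $(\chi+\chi')-\chi'$ with $\chi'\in C_c^\infty$, $\chi'\ge|\chi|$, so we may take $\chi\ge0$. By Lemma \ref{lem:upper}, $\limsup_N\int\chi u_N\le\frac12\int\chi S_\varepsilon(s,\sigma,\cdot)$, which decreases to $\int\chi U(s,\sigma,\cdot)$. It remains to show that every subsequence of $\mathcal N$ has a further one with $\liminf_N\int\chi u_N\ge\int\chi U(s,\sigma,\cdot)$.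

\emph{Convexity.} Keep $\sigma_0,\sigma$, hence $c=\sigma_0-\sigma$, fixed. We realize the matrices $G_{s',\sigma_0}$ as a holomorphic family $Z(\zeta)$, $\zeta=\alpha+i\beta\in\mathbb C$, whose law depends only on $\beta$. If $\sigma_0\ne0$, let $\rho^2=\sigma_0$, let $X_1,X_2$ be independent GUE matrices, and put
\[
Z(\zeta)=\rho(\cos\zeta\,X_1+\sin\zeta\,X_2),\qquad s(\beta)=|\sigma_0|\cosh2\beta .
\]
Since $\cos^2\zeta+\sin^2\zeta=1$ and $|\cos\zeta|^2+|\sin\zeta|^2=1+2\sinh^2\beta=\cosh2\beta$, \eqref{eq:cov} shows $Z(\zeta)\overset d=G_{s(\beta),\sigma_0}$; let $\beta_0\ge0$ solve $s(\beta_0)=s$. If $\sigma_0=0$, put $Z(\zeta)=\sqrt s\,e^{-i\zeta}G$, $s(\beta)=se^{2\beta}$, $\beta_0=0$. In both cases $\phi_N(\beta):=\frac1N\mathbb E\log|F_c(Z(\zeta);z)|$ is finite by Lemma \ref{lem:conc} and subharmonic in $\zeta$ by Lemma \ref{lem:avg}. Then $\phi_N''\ge0$ as a distribution on $\mathbb R$, so $\phi_N$ agrees a.e.\ with a convex function, and everywhere by (S1). Let $s_j=s(\beta_0+2^{-j})$, $j\ge0$; then $s_j>s_{j+1}>s$.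 Convexity at the points $\beta_0$, $\beta_0+2^{-j}$, $\beta_0+2^{-j+1}$ gives, for $j\ge1$ and all $z$,
\begin{equation}\label{eq:convex}
u_N(s,\sigma_0;\sigma,z)\ge2\,u_N(s_j,\sigma_0;\sigma,z)-u_N(s_{j-1},\sigma_0;\sigma,z).
\end{equation}

\emph{The limit.} By a diagonal argument choose a further subsequence along which \eqref{eq:Slim} holds with $s$ replaced by each $s_j$, and let $a_j=\int\chi\,U(s_j,\sigma,\cdot)$, a finite number. Since $\sigma_0,\sigma\in\mathbb D_{s_j}$, Proposition \ref{prop:int} and \eqref{eq:convex} give $\liminf_N\int\chi u_N(s,\sigma_0;\sigma,\cdot)\ge2a_j-a_{j-1}$. By monotonicity in $s$ (Lemma \ref{lem:mono}), $a_j$ is nonincreasing and bounded below by $\int\chi U(s,\sigma,\cdot)>-\infty$. Hence $2a_j-a_{j-1}\to\lim_ja_j\ge\int\chi U(s,\sigma,\cdot)$.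
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

We write $u_N^A$ to show the dependence on $A$, and fix a countable set $\mathcal C$ of real functions in $C_c^\infty(\mathbb C)$ that is dense, in the supremum norm, in the real functions of $C_0(\mathbb C)$.

\subsection{From means to samples}

Let $X_0^N$ be random and independent of $Z^N_{s,\tau_0}$, $q=q_{s,\tau_0,\tau}$, $\chi\in C_c^\infty$, and $h(z)=\frac1N\log|q(z)|-u_N^{X_0^N}(s,\sigma_0;\sigma,z)$. Conditioning on $X_0^N$, Lemma \ref{lem:conc} gives $\mathbb E|h(z)|^4\le C_0N^{-2}$, and H\"older's inequality gives $|\int\chi h|^4\le\|\chi\|_{L^1}^3\int|\chi||h|^4$. So $\mathbb E|\int\chi h|^4\le C_0\|\chi\|_{L^1}^4N^{-2}$, which is summable, and $\int\chi h\to0$ almost surely, whatever the joint law over $N$. With $\chi=\frac1{2\pi}\Delta f$ and (S5): almost surely,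
\begin{equation}\label{eq:as}
\int f\,d\mu(q_{s,\tau_0,\tau})-\frac1{2\pi}\int\Delta f\;u_N^{X_0^N}(s,\sigma_0;\sigma,\cdot)\to0\qquad\text{for all }f\in\mathcal C .
\end{equation}

\subsection{Identification of the limit}

\begin{lemma}\label{lem:free}
Let $A_N$ be deterministic with $A_N\to x_0$ in $*$-distribution, let $|\sigma|\le s$, $\tau=s-\sigma$ and $y=z-x_0-z_{s,\tau}$. Then $S^N_\varepsilon(s,\sigma,z)\to\varphi(\log(y^*y+\varepsilon))$, locally uniformly in $z$, for each $\varepsilon>0$.
\end{lemma}

\begin{proof}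
Let $X^{(1)},X^{(2)}$ be independent GUE matrices, $D_1,\dots,D_m$ words in $A_N,A_N^*$ (possibly empty), and $\gamma=(1\,2\cdots m)$. Write the trace below as $\frac1N\sum\prod_rX^{(i_r)}_{a_rb_r}(D_r)_{b_ra_{\gamma(r)}}$. A pairing $\pi$ in Wick's formula, viewed as an involution, contributes $N^{-m/2}$ and forces $a_r=b_{\pi(r)}$ for all $r$; so the column index $a_{\gamma(r)}$ of $D_r$ is the row index of $D_{\pi\gamma(r)}$. Hence
\[
\mathbb E\operatorname{tr}\big(X^{(i_1)}D_1\cdots X^{(i_m)}D_m\big)=\sum_\pi N^{\#(\pi\gamma)-1-m/2}\prod_{\text{cycles }(r_1\cdots r_k)\text{ of }\pi\gamma}\operatorname{tr}(D_{r_1}\cdots D_{r_k}),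
\]
the sum over pairings of $\{1,\dots,m\}$ that pair only equal indices $i_r$, with $\#$ the number of cycles. Moreover $\#(\pi\gamma)\le1+\frac m2$, with equality if and only if $\pi$ is noncrossing \cite[Lectures 22--23]{ns}. Every trace on the right converges, so the limit is the sum over such noncrossing $\pi$ of $\prod\varphi(d_{r_1}\cdots d_{r_k})$, with $d_r$ the same words in $x_0,x_0^*$. For noncrossing $\pi$ the cycles of $\pi\gamma$ form the Kreweras complement of $\pi$, and the only nonzero free cumulants of a free family $x^{(1)},x^{(2)}$ of standard semicircular elements are $\kappa_2(x^{(i)},x^{(i)})=1$. By \cite[Theorem 14.4]{ns} the limit is therefore $\varphi(x^{(i_1)}d_1\cdots x^{(i_m)}d_m)$ when $x^{(1)},x^{(2)}$ are free from $x_0$.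

Expanding $M=z-A_N-e^{i\theta}(aX^{(1)}+ibX^{(2)})$, we get $\mathbb E\operatorname{tr}(M^*M)^k\to\varphi((y^*y)^k)$ for all $k$. The law of $y^*y$ has compact support, so it is determined by its moments, and the expected spectral distributions of $M^*M$ converge to it weakly. Since $|\log(\lambda+\varepsilon)|\le C_\varepsilon(1+\lambda)$ on $[0,\infty)$ and the second moments are bounded, $\log(\lambda+\varepsilon)$ is uniformly integrable, which gives pointwise convergence. It is locally uniform because $|\partial_zS^N_\varepsilon|\le\frac1{2\sqrt\varepsilon}$.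
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
For almost every $\omega$, $A_N=X_0^N(\omega)\to x_0$ in $*$-distribution; in particular $\operatorname{tr}A_N^*A_N$ is bounded. By Lemma \ref{lem:free}, \eqref{eq:Slim2} holds along the full sequence, and $U(s,\sigma,\cdot)$ is the potential \eqref{eq:brown} of $x_0+z_{s,\tau}$. Proposition \ref{prop:closed} gives $\frac1{2\pi}\int\Delta f\,u_N^{A_N}\to\frac1{2\pi}\int\Delta f\,U(s,\sigma,\cdot)=\int f\,d\mu_{s,\tau}$. With \eqref{eq:as}, almost surely $\int f\,d\mu(q)\to\int f\,d\mu_{s,\tau}$ for all $f\in\mathcal C$, hence for all $f\in C_0(\mathbb C)$. Vague convergence of probability measures to a probability measure is weak convergence. For $\tau_0=\tau$, $q$ is the characteristic polynomial of $X_0^N+Z^N_{s,\tau}$.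
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:more}]
(iv) is Lemma \ref{lem:conc} with $c=\tau-\tau_0$.

(i) For almost every $\omega$, $A_N=X_0^N(\omega)$ satisfies $\operatorname{tr}A_N^*A_N\le K(\omega)^2$. Every subsequence has a further one along which \eqref{eq:Slim2} holds, and along it Proposition \ref{prop:closed} gives the same limit for $(\sigma_0,\sigma)$ and for $(\sigma,\sigma)$. Hence $\int\chi\,[u_N^{A_N}(s,\sigma_0;\sigma,\cdot)-u_N^{A_N}(s,\sigma;\sigma,\cdot)]\to0$ along the full sequence. Let $\mu_N=\mu(q_{s,\tau_0,\tau})$ and $\nu_N=\mu(X_0^N+Z^N)$, $Z^N=Z^N_{s,\tau}$. Applying \eqref{eq:as} to both polynomials, almost surely $\int f\,d(\mu_N-\nu_N)\to0$ for $f\in\mathcal C$, hence for $f\in C_c(\mathbb C)$. By Schur's inequality $\sum|\lambda_j(B)|^2\le\operatorname{Tr}B^*B$,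
\[
\int|w|^2d\nu_N\le2\operatorname{tr}X_0^{N*}X_0^N+2\operatorname{tr}Z^{N*}Z^N .
\]
Here $\operatorname{tr}Z^*Z=a^2\operatorname{tr}X^2+b^2\operatorname{tr}Y^2$ has mean $s$ and variance $2(a^4+b^4)N^{-2}$, since $N^2\operatorname{tr}X^2$ is a sum of $N^2$ squares of independent standard Gaussians. By Chebyshev's inequality and the Borel--Cantelli lemma the right side is almost surely bounded, by $B(\omega)$ say. Let $f_r\in C_c$, $0\le f_r\le1$, $f_r=1$ on $|w|\le r$. Then $\int(1-f_r)\,d\nu_N\le B/r^2$ and $\limsup_N\int(1-f_r)\,d\mu_N\le B/r^2$. For bounded continuous $f$, writing $f=ff_r+f(1-f_r)$ gives $\limsup_N|\int f\,d(\mu_N-\nu_N)|\le2\|f\|_\infty B/r^2$; let $r\to\infty$.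

(iii) For every realization, Lemma \ref{lem:lip}(a) gives $|\int f\,d\mu(q_{s,\tau_0,\tau})-\int f\,d\mu(q_{s,\tau_0,\tau'})|\le\operatorname{Lip}(\partial f)|\tau-\tau'|$. Let $N\to\infty$ and use Theorem \ref{thm:main} for $\tau$ and $\tau'$.

(ii) By Theorem \ref{thm:main}, almost surely the convergence holds for all $\tau$ in a countable dense subset of the closed disc. On this event, for $f\in\mathcal C$, the functions $\tau\mapsto\int f\,d\mu(q_{s,\tau_0,\tau})-\int f\,d\mu_{s,\tau}$ are $2\operatorname{Lip}(\partial f)$-Lipschitz on a compact set and tend to $0$ on a dense subset, hence uniformly. Approximation in the supremum norm extends the uniform convergence to all $f\in C_c(\mathbb C)$, and for each $\tau$ vague convergence to the probability measure $\mu_{s,\tau}$ is weak convergence.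
\end{proof}

\begin{remark}[Use of the hypotheses]
The condition $s>0$ makes $F_c$ a nonzero polynomial in Lemma \ref{lem:conc} and gives room to increase $s$ in Section \ref{sec:boundary}; for $s=0$ and $X_0^N=J_N$ the eigenvalue measure $\delta_0$ does not converge to the Brown measure of the limit. The condition $|\tau-s|\le s$ is needed for the right side of Lemma \ref{lem:second} to be defined. Independence of $X_0^N$ from the noise is used once, to condition in the proof of \eqref{eq:as}. Convergence in $*$-distribution is used to identify $U$ in Lemma \ref{lem:free} and otherwise only through the bound on $\operatorname{tr}X_0^{N*}X_0^N$, which is why Theorem \ref{thm:more}(i) holds. The finiteness of the expected $*$-moments of $X_0^N$ is not used.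
\end{remark}

\begin{thebibliography}{9}

\bibitem{cw} Carbery and Wright, Math. Res. Lett. 8 (2001).

\bibitem{heat} \emph{The heat flow conjecture for polynomials and random matrices}, \texttt{https://inspirehep.net/files/dcc25f4c4a262327e6cb088cec1e42f7}.

\bibitem{hormander} H\"ormander, \emph{Analysis of Linear Partial Differential Operators I}.

\bibitem{ns} Nica and Speicher, \emph{Lectures on the Combinatorics of Free Probability}.

\end{thebibliography}
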